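# A coherent $\mathcal D$-module whose direct image under a proper projection is not coherent

## 1. A rank-two bundle on $\mathbb P^1$ with two jumping values

Let $z$ be the affine coordinate on $\mathbb P^1$, and put $U_0=\mathbb P^1\setminus\{\infty\}$, $U_\infty=\mathbb P^1\setminus\{0\}$. For $\lambda\in\mathbb C$ consider the matrix
$$z\begin{pmatrix}1&\lambda z\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \lambda z^{-1}&1\end{pmatrix}=z\begin{pmatrix}1+\lambda^2&\lambda z\\ \lambda z^{-1}&1\end{pmatrix},$$
which is invertible on $\mathbb C^*$. Glue two trivial rank-two bundles, over $U_0$ and over $U_\infty$, by letting $u_\infty$ be this matrix times $u_0$. For which $\lambda$ does the resulting bundle have a nonzero global section?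

Write $u_0=(u,v)^T$ with $u,v$ entire, and $u_\infty=z(u',v')^T$. Since $u_\infty$ is holomorphic at $\infty$, the functions $u',v'$ are holomorphic on $U_\infty$ and vanish at $\infty$. The gluing condition reads
$$v'=v+\lambda z^{-1}u,\qquad u'=u+\lambda z\,v'.$$
Compare Laurent expansions. In the first equation, $v'$ has only negative powers of $z$ and $v$ only nonnegative ones, so $v'$ is the negative part of $\lambda z^{-1}u$, that is, $v'=\lambda u(0)z^{-1}$. In the second equation, $u'$ has only negative powers, so $u$ cancels the nonnegative part of $\lambda zv'=\lambda^2u(0)$. Hence $u=-\lambda^2u(0)$: the function $u$ is a constant $c$, and $(1+\lambda^2)c=0$. If $c=0$, then $v'=0$, so $v=0$ and $u'=0$.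

There is thus a nonzero section exactly for $\lambda=\pm i$. For these values take $u=1$, $v=0$, so that $u_0=(1,0)^T$ and $u_\infty=(0,\lambda)^T$. For $\lambda=0$ the gluing is $u_\infty=zu_0$, which gives $\mathcal O(-1)^2$.

Now replace the number $\lambda$ by a derivation $\partial$ in a parameter $y$. Numbers commute with everything, and $\partial$ commutes with functions of $z$, so the same matrix glues two free right $\mathcal D$-modules on $\mathbb P^1\times Y$. Push the result down to $Y$. We shall see that the direct image is $\mathcal D_Y/(1+\partial^2)\mathcal D_Y$: the two jumping values have become the two roots of an operator. This raises a question: what does the direct image look like if the family has infinitely many jumping values, and is that possible?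

## 2. From the number $\lambda$ to the operator $\partial$

**Direct images.** For a complex manifold $X$, $\mathcal D_X$ is the sheaf of holomorphic differential operators, $F_\bullet\mathcal D_X$ its filtration by order, and $\Theta_X$ the sheaf of vector fields. All modules are right modules unless we say otherwise; left modules are handled through the left-right correspondence. A $\mathcal D_X$-module is coherent if and only if it locally has a finite presentation $\mathcal D_X^q\to\mathcal D_X^p\to\mathcal M\to0$ (recall that $\mathcal D_X$ is a coherent sheaf of rings). In particular a coherent module has finitely generated stalks. For a holomorphic map $f:X\to Y$ put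
$$\mathcal D_{X\to Y}=\mathcal O_X\otimes_{f^{-1}\mathcal O_Y}f^{-1}\mathcal D_Y,\qquad f_+\mathcal M=\mathbf Rf_!\big(\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal D_{X\to Y}\big).$$

**The case of a projection.** Let $Y\subset\mathbb C^n$ be open and nonempty, $n\ge1$, with coordinates $y_1,\dots,y_n$. Put $X=\mathbb P^1\times Y$, let $f:X\to Y$ be the projection, which is proper, and put $\partial:=\partial_{y_1}$. Let $\mathcal R=\mathcal D_{X/\mathbb P^1}\subset\mathcal D_X$ be the subring generated by $\mathcal O_X$ and $\partial_{y_1},\dots,\partial_{y_n}$. The map $hQ\mapsto h\otimes Q$ identifies $\mathcal R$ with $\mathcal D_{X\to Y}$ as $(\mathcal R,f^{-1}\mathcal D_Y)$-bimodules. For instance, when $n=1$, locally $\mathcal D_{X\to Y}=\mathcal D_X/\mathcal D_X\partial_z$, and each class has a unique representative without $\partial_z$.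

Every section of $\mathcal R$ has a unique locally finite normal form
$$r=\sum_\alpha\partial_y^\alpha c_\alpha,\qquad c_\alpha\in\mathcal O_X, \tag{1}$$
with coefficients on the right. This convention has two useful consequences. Left multiplication by $\partial$ only shifts the index $\alpha_1$ by one. Left multiplication by a function $h(z)$ of $z$ alone commutes with all $\partial_{y_j}$, so it acts coefficientwise: $h\sum\partial_y^\alpha c_\alpha=\sum\partial_y^\alpha hc_\alpha$.

**The modules $\mathcal L_{a,b}$.** For holomorphic functions $a,b$ on $\mathbb C^*$ put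
$$G=G_{a,b}=z\begin{pmatrix}1&a\partial\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ b\partial&1\end{pmatrix}. \tag{2}$$
The entries lie in the commutative ring $\mathcal O(\mathbb C^*)[\partial]$, over which $G$ is a product of the unit $z$ and elementary matrices, so $G$ is invertible. Let $\mathcal L=\mathcal L_{a,b}$ be glued from $\mathcal D^2_{U_0\times Y}$ and $\mathcal D^2_{U_\infty\times Y}$ (column vectors) by $p_\infty=Gp_0$. Left multiplication by $G$ is right $\mathcal D_X$-linear, so $\mathcal L$ is a right $\mathcal D_X$-module, locally free of rank $2$, hence coherent. Since $\mathcal L$ is locally free and $f$ is proper,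
$$f_+\mathcal L=\mathbf Rf_*\mathcal L',\qquad \mathcal L':=\mathcal L\otimes_{\mathcal D_X}\mathcal D_{X\to Y}, \tag{3}$$
and $\mathcal L'$ is glued from two copies of $\mathcal R^2$ by left multiplication by the same matrix $G$, whose entries lie in $\mathcal R$. Left multiplication by $\partial$ commutes with $G$, so it defines an endomorphism $\tau$ of the right $f^{-1}\mathcal D_Y$-module $\mathcal L'$.

**Laurent splitting.** A function $c$ that is holomorphic near $\{|z|=1\}\times\{y\}$ has a Laurent expansion in $z$ whose coefficients are holomorphic in the parameter near $y$. Let $P_+c$ be the sum of its terms $z^m$, $m\ge0$, which is holomorphic near $\{|z|\le1\}\times\{y\}$. Let $P_-c$ be the sum of its terms $z^{-n}$, $n\ge1$, which is holomorphic near $(\{|z|\ge1\}\cup\{\infty\})\times\{y\}$ and vanishes at $z=\infty$. Fix $y$ and put $\Delta_0=\{|z|\le1\}$, $\Delta_\infty=\{|z|\ge1\}\cup\{\infty\}$, $S^1=\Delta_0\cap\Delta_\infty$. Let $\mathcal R_+$ and $\mathcal R_S$ be the germs of sections of $\mathcal R$ along $\Delta_0\times\{y\}$ and $S^1\times\{y\}$. Let $\mathcal R_-$ be the germs along $\Delta_\infty\times\{y\}$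 whose coefficients all vanish at $z=\infty$. By compactness each such germ is a finite sum (1). Applied coefficientwise, $P_\pm$ give
$$\mathcal R_S=\mathcal R_+\oplus\mathcal R_-.$$
The operators $P_\pm$ commute with left multiplication by $\partial$. They are right $\mathcal D_{Y,y}$-linear, since $\partial_y^\alpha c\cdot g(y)=\partial_y^\alpha(cg)$ and $\partial_y^\alpha c\cdot\partial_{y_j}=\partial_y^\alpha\big(\partial_{y_j}c-\tfrac{\partial c}{\partial y_j}\big)$, and $P_\pm$ on functions commutes with multiplication by $g(y)$ and with $\partial/\partial y_j$. Define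
$$Ku=P_+\big(a\,P_-(b\,u)\big). \tag{4}$$

**Lemma 1.** For all $a,b\in\mathcal O(\mathbb C^*)$:

1. $f_*\mathcal L'=0$;
2. $(R^1f_*\mathcal L')_y\cong\mathcal R_+/(1+\partial^2K)\mathcal R_+$ as right $\mathcal D_{Y,y}$-modules, with $\tau$ corresponding to left multiplication by $\partial$.

*Proof of 1.* We repeat the computation of Section 1 with $\partial$ in place of $\lambda$. A section of $\mathcal L'$ near $f^{-1}(y)$ restricts to germs $p_0=(u,v)^T$ with $u,v\in\mathcal R_+$ and $p_\infty=z(u',v')^T$ with $u',v'\in\mathcal R_-$. The gluing $p_\infty=Gp_0$ reads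
$$v'=v+b\,\partial u,\qquad u'=u+a\,\partial v'. \tag{5}$$
Applying $P_-$ to the first equation gives $v'=\partial P_-(bu)$. Applying $P_+$ to the second gives $u=-\partial P_+(av')$. Hence
$$u=-\partial^2Ku,$$
where $K$ acts coefficientwise. If $u\ne0$, let $k$ be the lowest power of $\partial_{y_1}$ that occurs in the normal form of $u$. The right-hand side contains only powers $\ge k+2$, a contradiction. So $u=0$, hence $v'=0$. Then $v=v'-b\partial u$ vanishes near $S^1\times\{y\}$, and being in $\mathcal R_+$ it is $0$; similarly $u'=u+a\partial v'=0$. So the section vanishes near $\Delta_0\times\{y\}$ and near $\Delta_\infty\times\{y\}$, that is, near $f^{-1}(y)$. Since $f$ is proper, the section has zero germ at $y$. $\square$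

*Proof of 2.* By proper base change the stalk is $H^1(f^{-1}(y),\mathcal L'|_{f^{-1}(y)})$. We use the Mayer–Vietoris sequence of the closed covering by $\Delta_0\times\{y\}$ and $\Delta_\infty\times\{y\}$. On each piece $\mathcal L'\cong\mathcal R^2$, and $\mathcal R$ is by (1) a direct sum of copies of $\mathcal O_X$. Cohomology of a compact space commutes with direct sums. Moreover $H^1(\Delta_0\times\{y\},\mathcal O_X)=0$, because $\Delta_0\times\{y\}$ has a basis of neighborhoods disc $\times$ ball, which are Stein; likewise for $\Delta_\infty$. So the stalk is the cokernel of $(p_0,p_\infty)\mapsto p_\infty-Gp_0\in\mathcal R_S^2$. Write $p_0=(u,v)^T$, $p_\infty=z(u',v')^T$ with $u,v\in\mathcal R_+$, $u',v'\in\mathcal R_-$, and elements of the target as $z(g,h)^T$. Then the map is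
$$g=u'-u-a\partial(v+b\partial u),\qquad h=v'-v-b\partial u. \tag{6}$$
Define $\Phi(g,h)=\big[P_+(g-a\partial P_+h)\big]\in\mathcal R_+/(1+\partial^2K)\mathcal R_+$. It is surjective (take $h=0$, $g\in\mathcal R_+$), right $\mathcal D_{Y,y}$-linear, and commutes with $\partial$. We show that its kernel is the image of (6).

For $(g,h)$ as in (6) we have $P_+h=-v-P_+(b\partial u)$, so $g-a\partial P_+h=u'-u-a\partial P_-(b\partial u)$. Its $P_+$ is $-u-\partial^2Ku$, and so $\Phi(g,h)=0$.

Conversely, let $P_+(g-a\partial P_+h)=-(1+\partial^2K)u$ with $u\in\mathcal R_+$. Put $v=-P_+h-P_+(b\partial u)$, $v'=P_-h+P_-(b\partial u)$ and $u'=g+u+a\partial(v+b\partial u)$. The second equation of (6) holds, and the first holds by the choice of $u'$. It remains to see that $u'\in\mathcal R_-$. Since $v+b\partial u=-P_+h+P_-(b\partial u)$, we get $P_+u'=P_+(g-a\partial P_+h)+u+\partial^2Ku=0$. $\square$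

**The example of Section 1.** Take $a=z$, $b=z^{-1}$. Then $P_-(z^{-1}u)=z^{-1}u|_{z=0}$ and $Ku=u|_{z=0}\in\mathcal D_{Y,y}$. Split $\mathcal R_+=\mathcal D_{Y,y}\oplus z\mathcal R_+$. On $z\mathcal R_+$ the map $1+\partial^2K$ is the identity, and on $\mathcal D_{Y,y}$ it is left multiplication by $1+\partial^2$. So Lemma 1 gives
$$(\mathcal H^1f_+\mathcal L)_y\cong\mathcal D_{Y,y}/(1+\partial^2)\mathcal D_{Y,y}.$$
The class of $\partial+i$ is killed by $\tau-i$, the class of $\partial-i$ by $\tau+i$, and neither is zero, because every nonzero element of $(1+\partial^2)\mathcal D_{Y,y}$ contains $\partial_{y_1}$ to a power at least $2$ in its normal form. The eigenvalues of $\tau$ are the jumping values.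

**Remark.** The same happens for general $a,b$. If $u=u(z)$ satisfies $Ku=\mu u$ with $\mu\ne0$ and $\lambda^2=-1/\mu$, then in $\mathcal R_+/(1+\partial^2K)\mathcal R_+$ the class of $(\partial+\lambda)u$ is killed by $\partial-\lambda$, because $(\partial-\lambda)(\partial+\lambda)u=(\partial^2+\mu^{-1})u=\mu^{-1}(1+\partial^2K)u$. If $K$ has infinitely many nonzero eigenvalues, we may therefore hope for infinitely many eigenvalues of $\tau$ on one stalk.

## 3. Good filtrations, and three situations where coherence holds

**Definition (good filtration).** A good filtration of a $\mathcal D_X$-module $\mathcal M$ is an increasing, exhaustive filtration $F_\bullet\mathcal M$ by $\mathcal O_X$-coherent submodules, locally zero in sufficiently negative degrees, which is compatible with $F_\bullet\mathcal D_X$ (for right modules: $F_\ell\mathcal M\cdot F_k\mathcal D_X\subset F_{k+\ell}\mathcal M$) and such that $\mathrm{gr}^F\mathcal M$ is coherent over $\mathrm{gr}^F\mathcal D_X$.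

For example, $F_\bullet\mathcal D_X$ is a good filtration of $\mathcal D_X$. We use the following standard facts, for which see Björk, *Analytic D-modules and applications*, and Kashiwara, *D-modules and microlocal calculus*: a module with a finite presentation has a good filtration, namely the quotient filtration; and a good filtration induces a good filtration on any coherent submodule. So every coherent module has good filtrations locally. The difficulty is to find them near a whole fiber.

**Definition (good, $f$-good).** A coherent $\mathcal D_X$-module $\mathcal M$ is good if for every compact $K\subset X$ there is, on some neighborhood of $K$, a finite filtration of $\mathcal M$ by coherent $\mathcal D_X$-submodules whose successive quotients each admit a good filtration on that neighborhood; the same definition applies on any open submanifold. It is $f$-good if $Y$ is covered by open sets $V_j$ such that each $\mathcal M|_{f^{-1}(V_j)}$ is good, with compact sets taken in $f^{-1}(V_j)$.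

A module with a good filtration on all of $X$ is $f$-good for every $f$. Holonomic modules are also $f$-good for every $f$. The notion is designed for the following known result.

**Theorem 4.7.1.** Let $\mathcal M$ be an $f$-good $\mathcal D_X$-module, and assume that $f$ is proper on the support of $\mathcal M$. Then $f_+\mathcal M$ has $\mathcal D_Y$-coherent cohomology.

Can one drop the word "$f$-good"? Precisely: *is it true that for every holomorphic $f:X\to Y$ and every coherent $\mathcal M$ such that $f$ is proper on $\mathrm{Supp}\,\mathcal M$, the direct image $f_+\mathcal M$ has $\mathcal D_Y$-coherent cohomology?* We first look at three situations in which the answer is yes.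

**Finite fibers.** Suppose that $f$ is proper on $S=\mathrm{Supp}\,\mathcal M$ and that $f|_S$ has finite fibers. Let $y\in Y$ and $f^{-1}(y)\cap S=\{x_1,\dots,x_k\}$. Take disjoint open sets $W_i\ni x_i$ on which $\mathcal M$ has a finite presentation, hence a good filtration. The map $f|_S$ is proper, hence closed, so the image of $S\setminus\bigcup W_i$ is a closed set not containing $y$. Hence there is an open $V\ni y$ with $f^{-1}(V)\cap S\subset\bigsqcup W_i$. The good filtrations on $W_i\cap f^{-1}(V)$ and the zero filtration on $f^{-1}(V)\setminus S$ agree on overlaps, where $\mathcal M=0$, so they glue to a good filtration of $\mathcal M|_{f^{-1}(V)}$. Thus $\mathcal M$ is $f$-good, and Theorem 4.7.1 applies.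

**Locally free of rank one.** Let $\mathcal M$ be a right $\mathcal D_X$-module locally isomorphic to $\mathcal D_X$. It is glued by left multiplications by units of $\mathcal D_X$. If $PQ=1$ for germs at a point, then the principal symbols multiply to $1$ in $\mathrm{gr}\,\mathcal D_{X,x}$, which has no zero divisors, so the orders of $P$ and $Q$ add up to $0$ and both are $0$. Hence $\mathcal D_X^\times=\mathcal O_X^\times$. The gluing cocycle defines a line bundle $\mathcal N$, we have $\mathcal M\cong\mathcal N\otimes_{\mathcal O_X}\mathcal D_X$, and $\mathcal N\otimes_{\mathcal O_X}F_\bullet\mathcal D_X$ is a good filtration on all of $X$. So the conclusion of Theorem 4.7.1 holds.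

**Gluing with poles only.** In rank two there are units of positive order, such as (2), and the filtrations $F_\bullet\mathcal D^2$ on the two sides no longer match. The sensible thing to try is to look for a global $\mathcal O_X$-coherent subsheaf $\mathcal E\subset\mathcal L_{a,b}$ that generates $\mathcal L_{a,b}$, by making each frame extend to the other side. Suppose that $a,b$ are Laurent polynomials. With the standard basis $e_1,e_2$ and $m$ large, $z^mG^{-1}$ has coefficients holomorphic on $U_0\times Y$ and $z^{-m}G$ has coefficients holomorphic on $U_\infty\times Y$. Let $\mathcal E$ be the right $\mathcal O_X$-module generated by $e_i$ and $z^mG^{-1}e_i$ ($i=1,2$) over $U_0\times Y$, and by $z^{-m}Ge_i$ and $e_i$ over $U_\infty\times Y$. On the overlap $z$ is invertible and commutes with $G$, so $G$ carries the first description to the second. Put $F_k\mathcal L=\mathcal E\cdot F_k\mathcal D_X$ for $k\ge0$ and $F_k\mathcal L=0$ for $k<0$. Over each of the two charts this is the quotient filtration for a surjection $\mathcal D^4\to\mathcal D^2$, whose kernel is coherent, so it is good. Thus $\mathcal L_{a,b}$ has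 a global good filtration, and Theorem 4.7.1 applies. This covers the example of Section 1.

The construction stops at a precise point. We have
$$z^mG^{-1}=z^{m-1}\begin{pmatrix}1&-a\partial\\-b\partial&1+ab\,\partial^2\end{pmatrix},$$
and if $b$ has an essential singularity at $z=0$, as $b=e^{1/z}$ does, then no power $z^m$ makes the entry $-z^{m-1}b\,\partial$ extend over $z=0$. By itself this only says that this $\mathcal E$ is unavailable. But it tells us where to look.

It also fits with the operator $K$. Expand $a=\sum a_kz^k$, $b=\sum b_kz^k$ and $u=\sum_{m\ge0}u_mz^m$. The coefficient of $z^{-n}$ in $bu$ is $\sum_mb_{-(m+n)}u_m$, and the coefficient of $z^m$ in $a\sum_{n\ge1}w_nz^{-n}$ is $\sum_na_{m+n}w_n$. So $K$ has matrix $AB^T$ with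
$$A=(a_{m+n})_{m\ge0,\,n\ge1},\qquad B=(b_{-(m+n)})_{m\ge0,\,n\ge1}.$$
For Laurent polynomials $A$ and $B$ have finitely many nonzero entries and $K$ has finite rank, so only finitely many nonzero eigenvalues. With an essential singularity of $a$ at $\infty$ and of $b$ at $0$ the rank can be infinite. If we choose $a_k=b_{-k}$ real, then $K=AA^T$ is symmetric and nonnegative, and the spectral theorem will produce eigenvalues. The choice $a_k=b_{-k}=1/k!$ means $a=e^z$, $b=e^{1/z}$.

## 4. Statements

The answer to the question is **no**.

**Theorem 1.** Let $Y\subset\mathbb C^n$ be open and nonempty, $n\ge1$, with coordinates $y_1,\dots,y_n$. Let $X=\mathbb P^1\times Y$, let $f:X\to Y$ be the projection (a proper map), and put $\partial:=\partial_{y_1}$. Put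
$$G=z\begin{pmatrix}1&e^{z}\partial\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ e^{1/z}\partial&1\end{pmatrix}\in GL_2\big(\mathcal D_X(\mathbb C^*\times Y)\big),$$
and let $\mathcal L$ be the right $\mathcal D_X$-module obtained by gluing $\mathcal D^2_{U_0\times Y}$ and $\mathcal D^2_{U_\infty\times Y}$ via $p_\infty=Gp_0$. Then $\mathcal L$ is coherent (locally free of rank $2$), but for every $y\in Y$ the stalk $(\mathcal H^1f_+\mathcal L)_y$ is not finitely generated over $\mathcal D_{Y,y}$. In particular $\mathcal H^1f_+\mathcal L$ is not $\mathcal D_Y$-coherent.

By Theorem 4.7.1 it follows that $\mathcal L|_{f^{-1}(V)}$ is not $f$-good for any nonempty open $V\subset Y$. The second theorem says how far one can vary the situation.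

**Theorem 2.**

* (a) If $\dim Y=0$, the statement in question is true: for every coherent $\mathcal M$ on $X$ with compact support, all $H^k(X,\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal O_X)$ are finite-dimensional.
* (b) If $f$ is proper on $\mathrm{Supp}\,\mathcal M$ and $f|_{\mathrm{Supp}\,\mathcal M}$ has finite fibers ($\mathcal M$ coherent), then $\mathcal M$ is $f$-good, so $f_+\mathcal M$ has coherent cohomology.
* (c) Let $Z$ be a compact complex manifold containing a compact analytic subset of pure dimension $1$ (for example $Z$ projective, $\dim Z\ge1$), and let $Y\subset\mathbb C^n$ be open, nonempty, $n\ge1$. Then there is a coherent $\mathcal M$ on $Z\times Y$ such that $\mathcal H^1\mathrm{pr}_{Y+}\mathcal M$ has no finitely generated stalk.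
* (d) Rank $2$ in Theorem 1 is minimal: a right $\mathcal D_X$-module locally isomorphic to $\mathcal D_X$ has a global good filtration, so the conclusion of Theorem 4.7.1 holds for it.

Consequently, for a connected projective manifold $Z$ and a nonempty pure-dimensional manifold $Y$: $\mathrm{pr}_{V+}$ preserves coherence of cohomology for all open $V\subset Y$ and all coherent $\mathcal M$ on $Z\times V$ if and only if $\dim Z=0$ or $\dim Y=0$.

Parts (b) and (d) were proved in Section 3. Part (c) says nothing about compact $Z$ of positive dimension that contain no curve.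

## 5. Infinitely many jumping values: proof of Theorem 1

We keep the notation of Section 2 with $a=e^z$, $b=e^{1/z}$. By (3), $(\mathcal H^1f_+\mathcal L)_y=N:=(R^1f_*\mathcal L')_y$. We shall show that $\tau$ has infinitely many eigenvalues on $N$.

**Step 1. Specializing $\tau$ at a number.** The purpose is to relate eigenvectors of $\tau$ on $N$ to sections of a vector bundle on $\mathbb P^1$. Let $\lambda\in\mathbb C$, let $r\neq0$ be a germ of $\mathcal R$, and let $k$ be the highest power of $\partial_{y_1}$ in its normal form (1). Then $\partial_{y_1}^{k+1}$ occurs in $(\partial-\lambda)r$. Two conclusions follow. First, $\tau-\lambda$ is injective on $\mathcal L'$. Second, $\mathcal O_X\cap(\partial-\lambda)\mathcal R=0$, so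
$$\mathcal O_X\hookrightarrow\mathcal Q_\lambda:=\mathcal R/(\partial-\lambda)\mathcal R .$$
Left multiplication by $h(z)\partial^k$ preserves $(\partial-\lambda)\mathcal R$, because $h(z)$ and $\partial$ commute with $\partial-\lambda$. On $\mathcal Q_\lambda$ it equals left multiplication by $\lambda^kh(z)$, since $\partial^k-\lambda^k$ is divisible by $\partial-\lambda$ in $\mathbb C[\partial]$ and so $h\partial^kr-h\lambda^kr\in(\partial-\lambda)\mathcal R$. Therefore $\mathcal L'_\lambda:=\mathcal L'/(\tau-\lambda)\mathcal L'$ is glued from two copies of $\mathcal Q_\lambda^2$ by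
$$G_\lambda(z)=z\begin{pmatrix}1&\lambda e^{z}\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \lambda e^{1/z}&1\end{pmatrix}.$$
Let $E_\lambda$ be the rank-two holomorphic bundle on $\mathbb P^1$ with gluing $u_\infty=G_\lambda u_0$. A nonzero section $(u_0,u_\infty)$ of $E_\lambda$ over $\mathbb P^1$, viewed through $\mathcal O_X\subset\mathcal Q_\lambda$, is a section of $f_*\mathcal L'_\lambda$. It does not depend on $y$ and is nonzero on $\mathbb P^1\times V$ for every nonempty open $V$, so its germ at every $y\in Y$ is nonzero.

**Step 2. The direct image in degree zero vanishes.** This is Lemma 1, part 1: $f_*\mathcal L'=0$. It is needed so that sections of $\mathcal L'_\lambda$ are not explained by sections of $\mathcal L'$ and must survive in $R^1$.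

**Step 3. $H^0(\mathbb P^1,E_\lambda)\neq0$ for infinitely many $\lambda$.** First we find the spectrum of $K$. By Section 3, $K$ acts on Taylor coefficients by the matrix $AA^T$ with
$$A=\Big(\frac1{(m+n)!}\Big)_{m\ge0,\,n\ge1}.$$
There are $k$ pairs $(m,n)$ with $m\ge0$, $n\ge1$ and $m+n=k$, so $\sum_{m,n}(m+n)!^{-2}=\sum_{k\ge1}k/k!^2<\infty$. Hence $A:\ell^2(\mathbb N_{\ge1})\to\ell^2(\mathbb N_{\ge0})$ is Hilbert–Schmidt, and since $A$ is real, $AA^T=AA^*$ is compact, self-adjoint and $\ge0$.

*The rank of $A$ is infinite.* Otherwise, for some $r$, the columns $n=1,\dots,r+1$ are linearly dependent: $\sum_{n=1}^{r+1}c_n/(m+n)!=0$ for all $m\ge0$, with not all $c_n$ zero. Multiply by $(m+r+1)!$. The $n$-th term becomes $c_n(m+n+1)(m+n+2)\cdots(m+r+1)$, which is $c_n$ times a polynomial in $m$ of degree $r+1-n$. These degrees are distinct, so the sum is a nonzero polynomial in $m$, and it vanishes at all integers $m\ge0$, a contradiction.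

Since $\langle AA^Tu,u\rangle=\|A^Tu\|^2$, we have $\ker AA^T=\ker A^T$. The operator $A^T$ has infinite rank, so this kernel has infinite codimension, and $AA^T$ has infinite rank. By the spectral theorem for compact self-adjoint operators, in which each nonzero eigenvalue has finite multiplicity, $AA^T$ has infinitely many distinct eigenvalues $\mu>0$.

Now we turn an eigenvector into a section. Let $0\ne u\in\ell^2$ with $AA^Tu=\mu u$, and let $w=A^Tu\in\ell^2$. By Cauchy–Schwarz and $(m+n)!\ge m!\,n!$,
$$|u_m|=\mu^{-1}|(Aw)_m|\le\mu^{-1}\|w\|\Big(\sum_{n\ge1}(m+n)!^{-2}\Big)^{1/2}\le\frac C{m!}.$$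
So $u(z)=\sum u_mz^m$ is entire, and $Ku=\mu u$. Choose $\lambda$ with $\lambda^2=-1/\mu$ and set
$$v=-\lambda P_+(e^{1/z}u),\qquad v'=\lambda P_-(e^{1/z}u),\qquad u'=u+\lambda e^zv'.$$
The function $e^{1/z}u$ is holomorphic on $\mathbb C^*$, so $v$ is entire, $v'$ is holomorphic on $U_\infty$ and vanishes at $\infty$, and $v'-v=\lambda e^{1/z}u$. Furthermore
$$P_+u'=u+\lambda^2P_+\big(e^zP_-(e^{1/z}u)\big)=u+\lambda^2Ku=0,$$
so $u'$, which is holomorphic on $\mathbb C^*$, is holomorphic on $U_\infty$ and vanishes at $\infty$. Thus $u_0=(u,v)^T$ is holomorphic on $U_0$, and $u_\infty=z(u',v')^T$ is holomorphic on $U_\infty$. Since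
$$G_\lambda u_0=z\begin{pmatrix}1&\lambda e^z\\0&1\end{pmatrix}\begin{pmatrix}u\\ v+\lambda e^{1/z}u\end{pmatrix}=z\begin{pmatrix}u+\lambda e^zv'\\ v'\end{pmatrix}=u_\infty,$$
we have a nonzero section of $E_\lambda$. Distinct $\mu$ give distinct $\lambda$, so
$$\Lambda=\{\lambda\in\mathbb C:\ H^0(\mathbb P^1,E_\lambda)\ne0\}\quad\text{is infinite.}$$

**Step 4. Infinitely many eigenvalues contradict finite generation.** By Step 1 the sequence
$$0\to\mathcal L'\xrightarrow{\ \tau-\lambda\ }\mathcal L'\to\mathcal L'_\lambda\to0$$
is exact. Take the long exact sequence of $\mathbf Rf_*$ and use $f_*\mathcal L'=0$: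
$$(f_*\mathcal L'_\lambda)_y\cong\ker\big(\tau-\lambda:N\to N\big). \tag{7}$$
The endomorphism $\tau$ of $N$ is right $\mathcal D_{Y,y}$-linear, so these kernels are $\mathcal D_{Y,y}$-submodules of $N$. By Steps 1 and 3 they are nonzero for $\lambda\in\Lambda$. Eigenspaces for distinct eigenvalues are independent. Therefore
$$N\supset\bigoplus_{\lambda\in\Lambda}\ker(\tau-\lambda)$$
is an infinite direct sum of nonzero submodules, and $N$ is not noetherian. The ring $\mathcal D_{Y,y}$ is right noetherian (a standard fact), so a finitely generated module over it would be noetherian. Hence $N=(\mathcal H^1f_+\mathcal L)_y$ is not finitely generated. A coherent $\mathcal D_Y$-module has finitely generated stalks, so $\mathcal H^1f_+\mathcal L$ is not coherent. $\blacksquare$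

## 6. Fibers that contain a curve: proof of Theorem 2(c)

Let $\nu:C\to Z$ be the normalization of an irreducible component of the given curve, followed by the inclusion. It is a finite map from a compact connected Riemann surface. (If $Z$ is projective with $\dim Z\ge1$, a component of positive dimension, cut successively by hyperplanes, contains such a curve.) Let $\pi:C\to\mathbb P^1$ be a nonconstant meromorphic function and $q:C\times Y\to Y$ the projection.

**Step 1. The module on $C\times Y$.** Pull the gluing of Theorem 1 back along $\pi$: glue $\mathcal D^2$ over $\pi^{-1}(U_0)\times Y$ and $\pi^{-1}(U_\infty)\times Y$ by $G(\pi(x),\partial)$, with $G$ as in Theorem 1. This gives a right $\mathcal D_{C\times Y}$-module $\mathcal L_C$, locally free of rank $2$. As in Section 2, $q_+\mathcal L_C=\mathbf Rq_*\mathcal L'_C$ with $\mathcal L'_C$ glued from two copies of $\mathcal R_C^2$, where $\mathcal R_C=\mathcal D_{C\times Y/C}\cong\mathcal D_{C\times Y\to Y}$. Sections of $\mathcal R_C$ have unique normal forms $\sum_\alpha\partial_y^\alpha c_\alpha$ with $c_\alpha\in\mathcal O_{C\times Y}$. So Step 1 of Section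 5 applies word for word, with functions on $C$ in place of functions of $z$: left multiplication by $\partial$ is an endomorphism $\tau$ of $\mathcal L'_C$, the map $\tau-\lambda$ is injective, and $\mathcal L'_{C,\lambda}=\mathcal L'_C/(\tau-\lambda)\mathcal L_C'$ is glued by $G_\lambda(\pi(x))$ from copies of $(\mathcal R_C/(\partial-\lambda)\mathcal R_C)^2\supset\mathcal O_{C\times Y}^2$. For $\lambda\in\Lambda$ and a nonzero section $(u_0,u_\infty)$ of $E_\lambda$, the pair $(u_0\circ\pi,u_\infty\circ\pi)$ is a section of $q_*\mathcal L'_{C,\lambda}$ with nonzero germ at every $y$.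

**Step 2. $q_*\mathcal L'_C=0$.** We reduce to Lemma 1 by expanding functions on $C$ over functions of $z$. Near $z_0\in\mathbb P^1$, with $\zeta$ a local coordinate on $\mathbb P^1$ vanishing at $z_0$, let $x_i$ be the points of $\pi^{-1}(z_0)$, and choose local coordinates $t_i$ at $x_i$ with $\zeta=t_i^{m_i}$. Grouping powers of $t_i$ modulo $m_i$, a holomorphic function $c(t_i,y)$ is uniquely $\sum_{0\le s<m_i}t_i^s\,c_s(t_i^{m_i},y)$. So the functions $t_i^s$ (extended by zero to the neighborhoods of the other points) form a local basis of $\pi_*\mathcal O_C$ over $\mathcal O_{\mathbb P^1}$, and also of $(\pi\times\mathrm{id}_Y)_*\mathcal O_{C\times Y}$ over $\mathcal O_{\mathbb P^1\times Y}$. In particular $\pi_*\mathcal O_C$ is locally free, and any frame of it is also a frame of $(\pi\times\mathrm{id}_Y)_*\mathcal O_{C\times Y}$, since it differs from the basis $(t_i^s)$ by an invertible matrix of holomorphic functions on $\mathbb P^1$.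

By Grothendieck's theorem $\pi_*\mathcal O_C\cong\bigoplus_j\mathcal O(-d_j)$. Since $H^0(\mathbb P^1,\pi_*\mathcal O_C)=H^0(C,\mathcal O_C)=\mathbb C$ is one-dimensional, all $d_j\ge0$, because a summand with $d_j<0$ would contribute at least two dimensions. Choose frames $(e_j)$ over $U_0$ and $(e_j')$ over $U_\infty$ adapted to this splitting, so that $\sum_jc_je_j=\sum_jc_j'e_j'$ on $\mathbb C^*$ means $c_j'=z^{d_j}c_j$.

Let $(p_0,p_\infty)$ be a section of $q_*\mathcal L'_C$ over an open $V\subset Y$. Expand the coefficients in the normal forms of $p_0$ and $p_\infty$ in these frames. The functions $e_j,e_j'$ on $C$ commute with the $\partial_{y_k}$, so we may write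
$$p_0=\sum_je_j\,p_0^{(j)},\qquad p_\infty=\sum_je_j'\,p_\infty^{(j)},$$
with unique sections $p_0^{(j)}$, $p_\infty^{(j)}$ of $\mathcal R^2$ over $U_0\times V$, $U_\infty\times V$. Left multiplication by $G$ involves only functions of $z$ and $\partial$, so it commutes with the $e_j$, and the gluing becomes $p_\infty^{(j)}=z^{d_j}Gp_0^{(j)}$ for each $j$. As $d_j\ge0$, the function $z^{-d_j}$ is holomorphic on $U_\infty$. So $\big(p_0^{(j)},\,z^{-d_j}p_\infty^{(j)}\big)$ is a section of $f_*\mathcal L'$ over $V$, which is $0$ by Lemma 1. Hence $p_0^{(j)}=0$ and $p_\infty^{(j)}=0$ for all $j$.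

**Step 3. Non-finite generation on $C\times Y$.** By Steps 1 and 2, the argument of Step 4 in Section 5 applies with $\mathcal L'_C$ in place of $\mathcal L'$. So for every $y\in Y$ the stalk $(\mathcal H^1q_+\mathcal L_C)_y=(R^1q_*\mathcal L'_C)_y$ is not finitely generated.

**Step 4. Passage to $Z\times Y$.** Let $X=Z\times Y$ and $\varphi=\nu\times\mathrm{id}_Y:C\times Y\to X$, a finite map. Put
$$\mathcal A=\mathcal L_C\otimes_{\mathcal D_{C\times Y}}\mathcal D_{C\times Y\to X},\qquad\mathcal M=\varphi_+\mathcal L_C=\varphi_*\mathcal A .$$
This is a single module in degree $0$, because $\mathcal L_C$ is locally free and $\varphi_*$ is exact for the finite map $\varphi$. It is coherent by Theorem 2(b) applied to $\varphi$. It remains to prove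
$$\mathrm{pr}_{Y+}\mathcal M\simeq q_+\mathcal L_C, \tag{8}$$
for then Step 3 finishes the proof.

Consider the relative Spencer complex $\mathrm{Sp}=\mathcal D_X\otimes_{\mathcal O_X}\wedge^{-\bullet}\Theta_{X/Y}$, a resolution of $\mathcal D_X/\mathcal D_X\Theta_{X/Y}=\mathcal D_{X\to Y}$ by left $\mathcal D_X$-modules that are locally free of finite rank. Let $p_Z:X\to Z$ be the projection. Since $X$ is a product, the terms are $\mathcal D_X\otimes_{p_Z^{-1}\mathcal O_Z}p_Z^{-1}\wedge^{-\bullet}\Theta_Z$, and $(P\otimes\xi)Q=PQ\otimes\xi$ is a right action of $\mathrm{pr}_Y^{-1}\mathcal D_Y$. It is well defined and compatible with the differentials, because operators on $Y$ commute with functions and vector fields from $Z$. So $\mathrm{Sp}\to\mathcal D_{X\to Y}$ is a resolution by bimodules, and $\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal D_{X\to Y}$ is represented by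
$$\varphi_*\mathcal A\otimes_{\mathcal D_X}\mathrm{Sp}=\varphi_*\big(\mathcal A\otimes_{\varphi^{-1}\mathcal D_X}\varphi^{-1}\mathrm{Sp}\big).$$
The equality is checked locally on $X$, where each term of $\mathrm{Sp}$ is free of finite rank. Next, since $\mathcal D_{C\times Y\to X}=\mathcal O_{C\times Y}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}\mathcal D_X$,
$$\mathcal D_{C\times Y\to X}\otimes_{\varphi^{-1}\mathcal D_X}\varphi^{-1}\mathrm{Sp}=\mathcal O_{C\times Y}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}\mathrm{Sp}\ \simeq\ \mathcal O_{C\times Y}\otimes_{\varphi^{-1}\mathcal O_X}\varphi^{-1}\mathcal D_{X\to Y}=\mathcal D_{C\times Y\to Y}.$$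
For the quasi-isomorphism: the terms of $\mathrm{Sp}$ and the module $\mathcal D_{X\to Y}$ are locally free over $\mathcal O_X$, so $\mathrm{Sp}\to\mathcal D_{X\to Y}\to 0$ is a bounded exact complex of flat modules, which stays exact after tensoring. Tensoring with the locally free module $\mathcal L_C$ gives $\mathcal A\otimes_{\varphi^{-1}\mathcal D_X}\varphi^{-1}\mathrm{Sp}\simeq\mathcal L_C\otimes_{\mathcal D_{C\times Y}}\mathcal D_{C\times Y\to Y}=\mathcal L'_C$. Since $\varphi_*$ is exact and $\mathrm{pr}_Y$ is proper,
$$\mathrm{pr}_{Y+}\mathcal M\simeq\mathbf R\mathrm{pr}_{Y*}\,\varphi_*\mathcal L'_C=\mathbf Rq_*\mathcal L'_C=q_+\mathcal L_C,$$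
which is (8). $\blacksquare$

## 7. A zero-dimensional target: proof of Theorem 2(a)

If $\dim Y=0$, then $Y$ is discrete, the fibers of $f$ are open and closed, and a coherent $\mathcal D_Y$-module is a finite-dimensional vector space at each point. So it suffices to treat $Y=\{pt\}$. Then $\mathcal D_{X\to Y}=\mathcal O_X$, the support $S$ of $\mathcal M$ is compact, and $f_+\mathcal M=\mathbf R\Gamma(X,\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal O_X)$. Since $S$ meets only finitely many components of $X$, we discard the others and let $d$ be the largest dimension that occurs. No good filtration near all of $S$ is available. The plan is to use good filtrations only on small compact sets, to organize them into one strictly functorial family of resolutions, and to conclude by functional analysis.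

**Step 1. Two nested coverings.** Choose finitely many coordinate charts $\Omega_i$ ($i\in I$) on which $\mathcal M$ has a finite presentation, and in them closed balls $K_i\subset\Omega_i$ with interiors $B_i$ and smaller concentric open balls $B_i'$ with $\overline{B_i'}\subset B_i$, such that $S\subset\bigcup B_i'$. For $\emptyset\ne\sigma\subset I$ let $K_\sigma,B_\sigma,B_\sigma'$ be the intersections over $i\in\sigma$. Finite intersections of Stein open sets are Stein. So $B_\sigma$ and $B_\sigma'$ are Stein, and $K_\sigma$ has a basis of Stein open neighborhoods, namely intersections of slightly larger balls. Moreover $\overline{B_\sigma'}$ is a compact subset of $B_\sigma$.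

**Step 2. A strictly functorial resolution.** The purpose is to resolve $\mathcal M$ by free modules on all $K_\tau$ simultaneously. Consider families $N=(N_\tau)$, indexed by nonempty $\tau\subset I$, of right $\mathcal D_X|_{K_\tau}$-modules with functorial maps $N_\rho|_{K_\tau}\to N_\tau$ for $\rho\subset\tau$. Call $N$ *admissible* if each $N_\tau$ is the restriction of a coherent $\mathcal D$-module with good filtration on a neighborhood of $K_\tau$. The family $(\mathcal M|_{K_\tau})_\tau$ is admissible, since $K_\tau\subset\Omega_i$ for $i\in\tau$.

Let $P^\rho$ be the family with $(P^\rho)_\tau=\mathcal D_X|_{K_\tau}$ if $\rho\subset\tau$ and $0$ otherwise, with the obvious maps. Then $\mathrm{Hom}(P^\rho,N)=\Gamma(K_\rho,N_\rho)$: a section $s$ of $N_\rho$ corresponds to the morphism that at $\tau\supset\rho$ sends $1$ to the image of $s|_{K_\tau}$ in $N_\tau$. (For example, if $I=\{1,2\}$, then $P^{\{1\}}$ is $\mathcal D$ on $K_1$ and on $K_1\cap K_2$, and $0$ on $K_2$.)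

Let $N$ be admissible. As $K_\rho$ is compact, $N_\rho$ is generated near $K_\rho$ by $F_kN_\rho$ for some $k$. This sheaf is $\mathcal O$-coherent on a Stein neighborhood of $K_\rho$, so by Cartan's Theorem A and compactness finitely many sections, say $r_\rho$ of them, generate $N_\rho$ over $\mathcal D$ at all points of $K_\rho$. Doing this for all $\rho$ we obtain a morphism $\bigoplus_\rho(P^\rho)^{r_\rho}\to N$. It is an epimorphism, since at $\tau$ the summand $\rho=\tau$ is already onto. Its kernel is again admissible. Indeed at $\tau$ it is the kernel of a morphism $\mathcal D^s\to N_\tau$ given by finitely many sections over the compact set $K_\tau$; these extend to a neighborhood, so the kernel extends to a coherent submodule of $\mathcal D^s$ near $K_\tau$, with its induced good filtration. Iterating, we get a resolution $P^\bullet\to(\mathcal M|_{K_\tau})_\tau$ with $P^q=0$ for $q>0$ and each $P^q_\tau$ free of finite rank over $\mathcal D_X|_{K_\tau}$.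

**Step 3. Comparison with $\mathcal M\otimes^{\mathbf L}\mathcal O_X$.** Put $Q^\bullet_\tau=P^\bullet_\tau\otimes_{\mathcal D_X}\mathcal O_X$. Each $Q^q_\tau$ is $(\mathcal O_X|_{K_\tau})^{s_{q,\tau}}$, and the differentials are matrices of differential operators with coefficients holomorphic near $K_\tau$. Let now $\mathrm{Sp}=\mathcal D_X\otimes_{\mathcal O_X}\wedge^{-\bullet}\Theta_X\to\mathcal O_X$ be the Spencer resolution, a bounded complex of locally free left $\mathcal D_X$-modules, and let $\mathcal F=\mathcal M\otimes_{\mathcal D_X}\mathrm{Sp}$, a bounded complex that represents $\mathcal M\otimes^{\mathbf L}_{\mathcal D_X}\mathcal O_X$. We have quasi-isomorphisms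
$$\mathcal F|_{K_\tau}\longleftarrow P^\bullet_\tau\otimes_{\mathcal D_X}\mathrm{Sp}\longrightarrow Q^\bullet_\tau, \tag{9}$$
strictly functorial in $\tau$: the left one because the terms of $\mathrm{Sp}$ are flat, the right one because the $P^q_\tau$ are free. In both cases $\mathrm{Sp}$ has finite length, so only finitely many terms contribute in each degree.

**Step 4. A bounded functorial acyclic resolution.** The complexes in (9) may be unbounded to the left, so we want a resolution functor of finite length. For a sheaf $E$ let $\mathcal G^0E$ be the flabby sheaf $U\mapsto\prod_{x\in U}E_x$. Put $Z^0E=E$, $\mathcal G^jE=\mathcal G^0(Z^jE)$ and $Z^{j+1}E=\mathcal G^jE/Z^jE$. All $\mathcal G^j$ and $Z^j$ are exact functors, compatible with restriction to open sets. The truncated Godement resolution is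
$$\mathcal G(E)=\big[\mathcal G^0E\to\cdots\to\mathcal G^{2d-1}E\to Z^{2d}E\big].$$
Its terms are acyclic on every open $U\subset X$: the $\mathcal G^j$ are flabby, and $H^i(U,Z^{2d}E)=H^{i+2d}(U,E)=0$ for $i\ge1$, because $U$ is a manifold of real dimension at most $2d$. So each term of $\Gamma(U,\mathcal G(\cdot))$ is an exact functor of $E$. For a complex $E^\bullet$ let $\Gamma(U,\mathcal G(E^\bullet))$ be the total complex; each degree is a finite sum. Two properties follow. First, $\Gamma(U,\mathcal G(\cdot))$ takes quasi-isomorphisms to quasi-isomorphisms. Second, if all $E^q$ are acyclic on $U$, then $\Gamma(U,E^\bullet)\to\Gamma(U,\mathcal G(E^\bullet))$ is a quasi-isomorphism, since the augmented rows are exact and of bounded length.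

**Step 5. Čech complexes.** Order $I$ and put
$$C^k(B)=\bigoplus_{p+q=k}\ \bigoplus_{|\sigma|=p+1}\Gamma(B_\sigma,Q^q_\sigma)$$
with the total differential (Čech plus internal). The Čech part uses the maps $Q_\rho|_{K_\sigma}\to Q_\sigma$. Define $C^\bullet(B')$ in the same way. Since $0\le p<|I|$, each $C^k$ is a finite sum, and a map of such total complexes that is a quasi-isomorphism for each $\sigma$ is a quasi-isomorphism (filter by $p$; the filtration is finite).

Form the analogous Čech total complexes from $\Gamma(B_\sigma,\mathcal G(\cdot))$ applied to the three terms of (9). By Step 4 the two maps of (9) become quasi-isomorphisms for each $\sigma$. On the Stein manifold $B_\sigma$ the sheaf $Q^q_\sigma|_{B_\sigma}\cong\mathcal O^{s}$ is acyclic, so $C^\bullet(B)$ maps quasi-isomorphically to the Čech complex with terms $\Gamma(B_\sigma,\mathcal G(Q_\sigma^\bullet))$. So $C^\bullet(B)$ is linked by natural quasi-isomorphisms to the Čech complex of $\mathcal G(\mathcal F)$ for the covering $(B_i)$ of $W=\bigcup B_i$. The terms of $\mathcal G(\mathcal F)$ are acyclic on all $B_\sigma$ and on $W$, so by Leray this Čech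 complex computes $\mathbf R\Gamma(W,\mathcal F)$. This equals $\mathbf R\Gamma(X,\mathcal F)$, because $\mathcal F$ is supported in the compact set $S\subset W$. The same holds for $B'$, as $S\subset\bigcup B_i'$. By naturality the restriction map $\rho:C^\bullet(B)\to C^\bullet(B')$ corresponds to the identity of $\mathbf R\Gamma(X,\mathcal F)$, so $\rho$ is a quasi-isomorphism.

**Step 6. Finiteness.** The $C^k(B)$ and $C^k(B')$ are finite sums of spaces $\mathcal O(B_\sigma)$, respectively $\mathcal O(B'_\sigma)$. They are Fréchet spaces, and the differentials, built from restrictions and differential operators, are continuous. By Montel's theorem $\rho$ is compact in each degree: the functions in $\mathcal O(B_\sigma)$ of modulus less than $1$ on the compact set $\overline{B'_\sigma}$ form a neighborhood of $0$ whose image in $\mathcal O(B'_\sigma)$ is relatively compact. Let $Z^k$ denote the cocycles, a closed subspace and thus Fréchet. Since $\rho$ is surjective on $H^k$, the continuous map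
$$Z^k(B)\oplus C^{k-1}(B')\to Z^k(B'),\qquad(x,c)\mapsto\rho x+dc$$
is surjective. L. Schwartz's theorem says that a compact perturbation of a continuous surjection of Fréchet spaces has closed image of finite codimension. Subtract the compact map $(x,c)\mapsto\rho x$: the image $dC^{k-1}(B')$ of what remains has finite codimension in $Z^k(B')$. Hence $H^k(X,\mathcal F)\cong H^k(C^\bullet(B'))$ is finite-dimensional. $\blacksquare$

## 8. Products with a projective fiber

We prove the last sentence of Theorem 2. Let $Z$ be a connected projective manifold and $Y$ a nonempty pure-dimensional manifold.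

If $\dim Z=0$, then $Z$ is a point, each $\mathrm{pr}_V$ is an isomorphism, and coherence is preserved. If $\dim Y=0$, then every open $V\subset Y$ is zero-dimensional, $Z$ is compact so that $\mathrm{pr}_V$ is proper, and Theorem 2(a) gives coherence.

Conversely, suppose $\dim Z\ge1$ and $\dim Y\ge1$. Take for $V$ a coordinate chart of $Y$, identified with a nonempty open subset of $\mathbb C^n$, $n=\dim Y\ge1$. The manifold $Z$ contains a compact curve, so Theorem 2(c) provides a coherent $\mathcal M$ on $Z\times V$ for which $\mathcal H^1\mathrm{pr}_{V+}\mathcal M$ has no finitely generated stalk, and in particular is not coherent. $\blacksquare$
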